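\title{Projections of $L_p(X)$ onto the constant functions do not force local convexity}

\begin{abstract}
If a quasi-Banach space $X$ is locally convex, then integration projects $L_p(X)$ onto the constant functions for $1\le p<\infty$. We show that the converse fails. For every $q\in(0,1)$ and every $C>1$ there is a separable $q$-Banach space $X\neq\{0\}$ with $X^*=\{0\}$ and a single operator that projects $L_p(X)$ onto the constants, with norm at most $C$, for all $p\in[1,\infty)$. The constant $1$ is sharp: a projection of norm $1$ forces the quasi-norm to be a norm, and a projection whose iterates grow more slowly than $\sqrt N$ along a subsequence forces local convexity. The counterexamples are quotients of a weighted sum of the spaces $L_1([0,1]^N;\ell_q)$. Their quasi-norms are bounded from below by signed families of functions on the cubes $[0,1]^N$ that have consistent marginals and are small on prescribed sets of small measure.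
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{quasi-norm} on a real vector space $X$ is a function $x\mapsto\|x\|$ such that $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$ for $t\in\mathbb R$, and $\|x+y\|\le k(\|x\|+\|y\|)$ for all $x,y\in X$, with a constant $k$ independent of $x$ and $y$. A \emph{quasi-Banach space} is a real topological vector space that is topologized by a quasi-norm and is complete. For $0<q\le1$, a \emph{$q$-norm} is a quasi-norm with $\|x+y\|^q\le\|x\|^q+\|y\|^q$, and a \emph{$q$-Banach space} is a quasi-Banach space whose quasi-norm is a $q$-norm. The space $X$ is \emph{locally convex} if $0$ has a base of convex neighborhoods, and $X^*$ is the space of continuous linear functionals on $X$.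

Let $\Omega=[0,1]$ with Lebesgue measure $|\cdot|$. For $0<p<\infty$, the space $L_p(X)$ consists of the Borel maps $f:\Omega\to X$ with separable range such that
\[
\|f\|_{L_p(X)}=\Big(\int_0^1\|f(s)\|^p\,ds\Big)^{1/p}<\infty ,
\]
functions equal almost everywhere being identified. It is a quasi-Banach space. (Should the quasi-norm fail to be a Borel function, read the integral as an upper integral; $q$-norms are continuous, and nothing below depends on this point.) For a scalar function $\varphi$ and $x\in X$ we write $\varphi\otimes x$ for the function $s\mapsto\varphi(s)x$. The constant functions $1\otimes x$ form an isometric copy of $X$ in $L_p(X)$. A \emph{projection onto the constants} is a continuous linear operator on $L_p(X)$ whose range is this copy and which is the identity on it. Such a projection has the form $f\mapsto 1\otimes Pf$, where $P:L_p(X)\to X$ is a bounded linear operator with $P(1\otimes x)=x$ for all $x$, and it has the same norm as $P$. The following question comes from \cite{source}.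

\begin{quote}
\emph{Let $1\le p<\infty$ and let $X$ be a quasi-Banach space such that there is a projection of $L_p(X)$ onto the constants. Is $X$ locally convex?}
\end{quote}

There are good reasons to expect a positive answer. A quasi-Banach space is locally convex exactly when the averages $\sum_it_ix_i$ of vectors in the unit ball stay bounded (Lemma~\ref{lem:lc}), and such an average is the integral of the simple function $\sum_i1_{A_i}\otimes x_i$ with $|A_i|=t_i$. So local convexity says that simple functions can be integrated boundedly, and in a locally convex space the integral $Pf=\int f$ is a projection onto the constants for every $p\ge1$. An arbitrary $P$ agrees with the integral on constants only. Suppose, however, that $P$ is invariant under the permutations, by translation, of the intervals $J_1,\dots,J_n$ that cut $\Omega$ into $n$ equal parts. Then the vectors $P(1_{J_a}\otimes x)$ coincide and add up to $x$, so each equals $x/n$, and $\|\frac1n\sum_ax_a\|\le\|P\|\max_a\|x_a\|$. One would like to reach this invariance by averaging $P$ over the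 $n!$ permutations, but the norm of an average is controlled by convexity, which is the property in question.

The restriction $p\ge1$ is what makes the guess plausible. If $p<1$ and $\psi\in X^*$, then $1\otimes x$ is the average of the $n$ functions $n1_{J_a}\otimes x$, so $|\psi(x)|=|\psi P(1\otimes x)|\le\|\psi\|\,\|P\|\,n^{1-1/p}\|x\|\to0$. For $p<1$ a projection onto the constants therefore forces $X^*=\{0\}$.

The answer to the question is no, for every $p\in[1,\infty)$. Since $\|f\|_{L_1(X)}\le\|f\|_{L_p(X)}$ for $p\ge1$, an operator on $L_1(X)$ serves all $p$ at once.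

\begin{theorem}\label{thm:A}
Let $0<q<1$. There are a separable $q$-Banach space $X$ that is not locally convex and a linear operator $P:L_1(X)\to X$ with $\|P\|\le4$ and $P(1\otimes x)=x$ for all $x\in X$. Hence, for every $p\in[1,\infty)$, the map $f\mapsto1\otimes Pf$ is a projection of norm at most $4$ of $L_p(X)$ onto the constant functions.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $0<q<1$ and $C>1$. There are a separable $q$-Banach space $X\ne\{0\}$ with $X^*=\{0\}$ and a linear operator $P:L_1(X)\to X$ with $\|P\|\le C$ and $P(1\otimes x)=x$ for all $x\in X$. Hence, for every $p\in[1,\infty)$, the map $f\mapsto1\otimes Pf$ is a projection of norm at most $C$ of $L_p(X)$ onto the constant functions.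
\end{theorem}

A nonzero locally convex quasi-Banach space has an equivalent norm, hence a nonzero continuous functional by the Hahn--Banach theorem. So the space of Theorem~\ref{thm:B} is not locally convex, and Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}. We prove Theorem~\ref{thm:A} separately because its proof is short, settles the question, and shows the method.

The positive guess is correct under a growth condition on the iterates of $P$, which we now define. Let $P:L_p(X)\to X$ be bounded and linear with $P(1\otimes x)=x$. For a Borel set $A\subset\Omega$ put $T_Ax=P(1_A\otimes x)$. Write $[n]=\{1,\dots,n\}$. A \emph{grid function} on $\Omega^N$ is a function of the form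
\begin{equation}\label{eq:grid}
Y=\sum_{w\in[n]^N}1_{A_{w_1}\times\cdots\times A_{w_N}}\otimes y_w ,
\end{equation}
where $A_1,\dots,A_n$ is a Borel partition of $\Omega$ and $y_w\in X$. The \emph{$N$-th iterate} of $P$ applies $P$ in the last variable, then in the one before, and so on:
\begin{equation}\label{eq:iterate}
P^{(N)}Y=\sum_{w\in[n]^N}T_{A_{w_1}}\cdots T_{A_{w_N}}\,y_w .
\end{equation}
This does not depend on the partition (Lemma~\ref{lem:iterates}). Let $\|P^{(N)}\|$ be the supremum of $\|P^{(N)}Y\|/\|Y\|_{L_p(\Omega^N;X)}$ over all nonzero grid functions $Y$ on $\Omega^N$, where $\|Y\|_{L_p(\Omega^N;X)}^p=\int_{\Omega^N}\|Y\|^p$.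

\begin{theorem}\label{thm:C}
Let $1\le p<\infty$, let $X\ne\{0\}$ be a quasi-Banach space, and let $P:L_p(X)\to X$ be a bounded linear operator with $P(1\otimes x)=x$ for all $x\in X$. If $\|P\|=1$, then the quasi-norm of $X$ is a norm. More generally, if $\liminf_NN^{-1/2}\|P^{(N)}\|=0$, then $X$ is locally convex and $P$ is integration on simple functions. Conversely, every locally convex $X$ has such an operator $P$ with $\sup_N\|P^{(N)}\|<\infty$.
\end{theorem}

Thus $1$ is the sharp constant: norm $1$ forces a Banach space, while every $C>1$ is compatible even with $X^*=\{0\}$.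

We prove Theorem~\ref{thm:C} first (Section~\ref{sec:C}), because its proof shows what a counterexample must exploit: the law of large numbers gains a factor $N^{-1/2}$, while the iterate $P^{(N)}$ may lose a factor $\|P\|^N$. Section~\ref{sec:construction} builds, from $\ell_q$ and a constant $C$, a space in which the values of all iterates are adjoined formally, at the price $C^N$, subject only to the relations that every $P$ satisfies. The operator $P$ then exists by construction, and the work is to bound the quotient norm from below. The test functionals for this are studied in Section~\ref{sec:families}, and Theorem~\ref{thm:A} follows in Section~\ref{sec:A}. Section~\ref{sec:B} adds relations along a tree that destroy the dual and proves Theorem~\ref{thm:B} from a finer lemma on test functionals, which is proved in Section~\ref{sec:slow}.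

\section{Preliminaries}\label{sec:prelim}

Let $B_X=\{x:\|x\|\le1\}$. The sets $tB_X$, $t>0$, form a base of neighborhoods of $0$, and a linear map between quasi-Banach spaces is continuous exactly when it is bounded.

\begin{lemma}\label{lem:lc}
For a quasi-Banach space $X$ the following are equivalent: \textup{(a)} $X$ is locally convex; \textup{(b)} the convex hull $\operatorname{co}B_X$ is bounded; \textup{(c)} there are a norm $|\cdot|$ and a constant $K$ with $|x|\le\|x\|\le K|x|$ for all $x$. If $B_X$ is convex, then $\|\cdot\|$ is a norm.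
\end{lemma}

\begin{proof}
If (a) holds, there are a convex set $U$ and $t>0$ with $tB_X\subset U\subset B_X$, so $\operatorname{co}B_X\subset t^{-1}U\subset t^{-1}B_X$. If $\operatorname{co}B_X\subset KB_X$, the Minkowski functional $|x|=\inf\{t>0:x\in t\operatorname{co}B_X\}$ is a seminorm with $|x|\le\|x\|\le K|x|$, hence a norm; when $B_X$ is convex we may take $K=1$, and $|\cdot|=\|\cdot\|$. If (c) holds, the balls of $|\cdot|$ form a base of convex neighborhoods of $0$.
\end{proof}

For a countable set $\mathcal I$ and $0<q<1$, the space $\ell_q(\mathcal I)$ consists of the families $y=(y^i)_{i\in\mathcal I}$ of reals with $\|y\|=(\sum_i|y^i|^q)^{1/q}<\infty$. It is a separable $q$-Banach space in which the unit vectors $u_i$ span a dense subspace. For infinite $\mathcal I$ it is not locally convex, since the average of $n$ unit vectors has norm $n^{1/q-1}$. The next lemma is the form in which we use this failure: a vector in $\ell_q$ has few large coordinates, and its small coordinates have small $\ell_1$-sum. In both counterexamples, the hypothesis $q<1$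 enters only through the factor $\theta^{1-q}$.

\begin{lemma}\label{lem:peaks}
Let $y\in\ell_q(\mathcal I)$, $0<\theta<1$, and $\mathcal L=\{i:|y^i|>\theta\|y\|\}$. Then
\[
\#\mathcal L\le\theta^{-q},\qquad\sum_{i\notin\mathcal L}|y^i|\le\theta^{1-q}\|y\|,\qquad\sum_i|y^i|\le\|y\| .
\]
\end{lemma}

\begin{proof}
Let $y\ne0$; otherwise there is nothing to prove. First, $\theta^q\|y\|^q\,\#\mathcal L\le\sum_{i\in\mathcal L}|y^i|^q\le\|y\|^q$. Next, $|y^i|\le(\theta\|y\|)^{1-q}|y^i|^q$ for $i\notin\mathcal L$ and $|y^i|\le\|y\|^{1-q}|y^i|^q$ for all $i$; sum these inequalities.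
\end{proof}

A $q$-norm is continuous, because $\big|\|x\|^q-\|y\|^q\big|\le\|x-y\|^q$, and $\|x-y\|^q$ is a metric that defines the topology. A $q$-normed space is complete if and only if every series with $\sum_n\|x_n\|^q<\infty$ converges. If $\mathcal R$ is a closed subspace of a $q$-Banach space $\mathcal V$, then $\mathcal V/\mathcal R$ is a $q$-Banach space under $\|Qv\|=\inf_{\rho\in\mathcal R}\|v-\rho\|$, where $Q$ is the quotient map; the proofs are those for Banach spaces, with $\|\cdot\|^q$ in place of the norm.

We write $|S|$ for the Lebesgue measure of $S\subset\Omega^N$, and $\Omega^0$ is a single point of mass $1$. For $s\in\Omega^N$ and $T\subset[N]$, the point $s_T\in\Omega^{|T|}$ lists the coordinates $s_i$, $i\in T$, in increasing order of $i$.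

\begin{lemma}\label{lem:L1}
Let $E$ be a separable $q$-Banach space. Let $\mu$ be Lebesgue measure on a cube $\Omega^N$, or a measure on the disjoint union of the cubes $\Omega^N$, $N\ge0$, that is a positive multiple of Lebesgue measure on each cube. Then the space $L_1(\mu;E)$ of Borel maps $f$ with $\|f\|=\int\|f(s)\|_E\,d\mu<\infty$ is a separable $q$-Banach space, and the simple functions $\sum_{i\le n}1_{A_i}\otimes y_i$ with $\mu(A_i)<\infty$ are dense in it. If $E=\ell_q(\mathcal I)$, the finite sums of functions $\varphi\otimes u_i$ with $\varphi\in L_1(\mu)$ are dense.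
\end{lemma}

\begin{proof}
Minkowski's inequality in the Banach space $L_{1/q}(\mu)$, with monotone convergence for infinite sums, gives for measurable $a_n\ge0$
\[
\Big(\int\Big(\sum_na_n^q\Big)^{1/q}d\mu\Big)^q\le\sum_n\Big(\int a_n\,d\mu\Big)^q .
\]
With two terms $a_1=\|f\|_E$, $a_2=\|g\|_E$ this is the $q$-triangle inequality. If $\sum_n\|f_n\|^q<\infty$, it shows that $\sum_n\|f_n(s)\|_E^q<\infty$ almost everywhere, so $\sum_nf_n(s)$ converges in $E$ almost everywhere; applied to the tails, it shows convergence in $L_1(\mu;E)$.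

Let $y_1=0,y_2,y_3,\dots$ be dense in $E$, and let $f_n(s)$ be the first among $y_1,\dots,y_n$ that is nearest to $f(s)$. Then $\|f(s)-f_n(s)\|_E\le\|f(s)\|_E$ and $\|f(s)-f_n(s)\|_E\to0$, so $f_n\to f$ by dominated convergence. On $\{f_n=y_j\}$ we have $\|y_j\|^q\le2\|f(s)\|_E^q$, so this set has finite measure when $y_j\ne0$. Finally,
\[
\|1_A\otimes y-1_{A'}\otimes y'\|^q\le\mu(A\triangle A')^q\|y\|^q+\mu(A')^q\|y-y'\|^q .
\]
Letting $A'$ run through finite unions of boxes with rational vertices and $y'$ through the $y_j$ gives separability; taking $A'=A$ and $y'$ finitely supported gives the last claim.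
\end{proof}

\section{Iterates and the law of large numbers}\label{sec:C}

Throughout this section $P:L_p(X)\to X$ is bounded and linear with $P(1\otimes x)=x$. The operators $T_A$ satisfy $T_{A\cup B}=T_A+T_B$ for disjoint $A,B$, $T_A=0$ for null sets $A$, and $T_\Omega=I$. They need not commute.

\begin{lemma}\label{lem:iterates}
The formula \eqref{eq:iterate} defines a linear map on grid functions modulo null sets, and $\|P^{(N)}\|\le\|P\|^N$. If $F$ is a simple function on $\Omega$ and $1\le j\le N$, then $P^{(N)}$ maps the function $s\mapsto F(s_j)$ to $PF$. In particular $P^{(N)}$ maps the constant function $x$ to $x$.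
\end{lemma}

\begin{proof}
If the partition is refined, each $T_{A_i}$ is the sum of the operators $T_{A'}$ over the pieces $A'$ of $A_i$; expanding the products shows that \eqref{eq:iterate} is unchanged. Two partitions have a common refinement, so $P^{(N)}$ is well defined and linear. If a box $A_{w_1}\times\cdots\times A_{w_N}$ is null, one factor $T_{A_{w_l}}$ vanishes, so the value of $Y$ on that box does not matter.

Let $Y_i$ be the grid function $Y(s_1,\cdot)$ on $\Omega^{N-1}$ for $s_1\in A_i$, and let $P^{(0)}=I$. Grouping \eqref{eq:iterate} by $w_1$ gives $P^{(N)}Y=P\big(\sum_i1_{A_i}\otimes P^{(N-1)}Y_i\big)$, so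
\[
\|P^{(N)}Y\|^p\le\|P\|^p\sum_i|A_i|\,\|P^{(N-1)}\|^p\,\|Y_i\|_{L_p}^p=\|P\|^p\,\|P^{(N-1)}\|^p\,\|Y\|_{L_p}^p ,
\]
and the norm bound follows by induction.

Let $F=\sum_i1_{A_i}\otimes x_i$, so that $y_w=x_{w_j}$. Since $\sum_iT_{A_i}=I$, summing over $w_N,\dots,w_{j+1}$ removes the last $N-j$ factors. Summing over $w_j$ produces $\sum_iT_{A_i}x_i=PF$, and summing over $w_{j-1},\dots,w_1$ removes the remaining factors.
\end{proof}

The lemma lets us replace $F$ by the empirical mean $\frac1N\sum_jF(s_j)$ without changing the image, and the empirical mean is close to the constant $\int F$. To say how close, recall Hoeffding's inequality: if $Z$ is the mean of $N$ independent random variables with values in $[0,1]$, then $\Pr(|Z-\mathbb EZ|>t)\le2e^{-2Nt^2}$ for $t>0$. Consequently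
\begin{equation}\label{eq:hoeffding}
\mathbb E|Z-\mathbb EZ|^p\le\int_0^\infty pt^{p-1}\,2e^{-2Nt^2}\,dt=h_p^p\,N^{-p/2},
\end{equation}
where $h_p^p=2p\int_0^\infty t^{p-1}e^{-2t^2}dt$ depends only on $p$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $F=\sum_{i\le n}1_{A_i}\otimes x_i$ with $(A_i)$ a Borel partition of $\Omega$, and let $\int F=\sum_i|A_i|x_i$. For $s\in\Omega^N$ put $N_i(s)=\#\{j:s_j\in A_i\}$. By Lemma~\ref{lem:iterates},
\[
PF-\int F=P^{(N)}\Big(\frac1N\sum_{j\le N}F(s_j)-\int F\Big)=P^{(N)}Y,\qquad Y(s)=\sum_{i\le n}\Big(\frac{N_i(s)}N-|A_i|\Big)x_i .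
\]
Since $X\neq\{0\}$, the constant $k$ of the quasi-norm is at least $1$, and a sum of $n$ vectors has quasi-norm at most $k^n$ times the sum of their quasi-norms. Hence $\|Y(s)\|\le k^n\sum_i|N_i(s)/N-|A_i||\,\|x_i\|$. The function $N_i/N$ is the mean of the independent variables $1_{A_i}(s_j)$, so \eqref{eq:hoeffding} gives
\begin{equation}\label{eq:lln}
\Big\|PF-\int F\Big\|\le\|P^{(N)}\|\,N^{-1/2}\;h_pk^n\sum_{i\le n}\|x_i\| .
\end{equation}
The last factor does not depend on $N$. If $\liminf_NN^{-1/2}\|P^{(N)}\|=0$, then $PF=\int F$ for every simple $F$, and therefore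
\[
\Big\|\sum_i|A_i|x_i\Big\|\le\|P\|\Big(\sum_i|A_i|\,\|x_i\|^p\Big)^{1/p}\le\|P\|\max_i\|x_i\| .
\]
Any weights $t_i\ge0$ with $\sum_it_i=1$ occur as $|A_i|$, so $\operatorname{co}B_X\subset\|P\|B_X$, and $X$ is locally convex by Lemma~\ref{lem:lc}. If $\|P\|=1$, then $\|P^{(N)}\|\le1$ for all $N$, so the above applies and shows that $B_X$ is convex; hence $\|\cdot\|$ is a norm.

Conversely, let $X$ be locally convex and let $|\cdot|$ and $K$ be as in Lemma~\ref{lem:lc}(c). A function $f\in L_p(X)$ is a Borel map with separable range into the Banach space $(X,|\cdot|)$, and $\int|f|\le(\int|f|^p)^{1/p}\le\|f\|_{L_p(X)}$; this is where $p\ge1$ is used. So $f$ is Bochner integrable, and $Pf=\int f$ satisfies $\|Pf\|\le K\int|f|\le K\|f\|_{L_p(X)}$ and $P(1\otimes x)=x$. Here $T_A=|A|\,I$, so $P^{(N)}Y=\int Y$ and $\|P^{(N)}Y\|\le K\int|Y|\le K\|Y\|_{L_p}$ for all $N$.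
\end{proof}

\begin{example}\label{ex:weighted}
Without a growth condition $P$ need not be integration, even for $X=\mathbb R$. Let $Pf=2\int_0^{1/2}f$. The indicator function $Y$ of $[0,\frac12]^N$ has $P^{(N)}Y=1$ and $\|Y\|_{L_p}=2^{-N/p}$, so $\|P^{(N)}\|\ge2^{N/p}$.
\end{example}

In \eqref{eq:lln} the only bound available in general is $\|P^{(N)}\|\le\|P\|^N$, which is useless as soon as $\|P\|>1$. The counterexamples live in this gap.

\section{A space that carries its own projection}\label{sec:construction}

Let $E=\ell_q(\mathcal I)$ with $\mathcal I$ countable and $0<q<1$, and let $C>1$. We look for a space $X$ that receives $E$, admits an operator $P:L_1(X)\to X$ of norm at most $C$, and is otherwise as free as possible, so that the averages of the $u_i$ remain large. Such an $X$ must contain the values $P^{(N)}F$ of the iterates on $E$-valued functions $F$ on $\Omega^N$, and all that we know about their size is the bound $C^N\int\|F\|_E$. We therefore let $F$ itself stand for $P^{(N)}F$ and give it this norm. Let $\mathcal V$ be the space of sequences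 $H=(H_N)_{N\ge0}$ with $H_N\in L_1(\Omega^N;E)$ and
\[
\|H\|=\sum_{N\ge0}C^N\int_{\Omega^N}\|H_N\|_E<\infty .
\]
This is $L_1(\mu;E)$ for the disjoint union of the cubes $\Omega^N$ with weights $C^N$, hence a separable $q$-Banach space by Lemma~\ref{lem:L1}. We regard each $L_1(\Omega^N;E)$ as a subspace of $\mathcal V$; for $N=0$ this is $E$, with its own norm. Every $H\in\mathcal V$ is the sum of the series $\sum_NH_N$, because the tails have norm $\sum_{N>M}C^N\int\|H_N\|_E\to0$.

Two operations are needed. The first inserts a dummy variable: for a scalar or $E$-valued function $F$ on $\Omega^{N-1}$ and $1\le j\le N$, put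
\[
F^{[j]}(s_1,\dots,s_N)=F(s_1,\dots,s_{j-1},s_{j+1},\dots,s_N).
\]
The computation in Lemma~\ref{lem:iterates} shows that $P^{(N)}F^{[j]}=P^{(N-1)}F$ for grid functions $F$, because $\sum_iT_{A_i}=I$; so $F^{[j]}$ and $F$ have to be identified. The second operation will represent $T_A$: for a Borel set $A\subset\Omega$ and $H\in\mathcal V$, let $1_A\otimes H\in\mathcal V$ have components $(1_A\otimes H)_0=0$ and
\[
(1_A\otimes H)_{N+1}(s_1,\dots,s_{N+1})=1_A(s_1)\,H_N(s_2,\dots,s_{N+1}).
\]
For scalar $\varphi$ on $\Omega^N$ the function $1_A\otimes\varphi$ on $\Omega^{N+1}$ is given by the same formula. For pairwise disjoint $A_1,\dots,A_n$ and $H_{(1)},\dots,H_{(n)}\in\mathcal V$, at most one term of $\sum_i1_{A_i}\otimes H_{(i)}$ is nonzero at each point, so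
\begin{equation}\label{eq:disjoint}
\Big\|\sum_i1_{A_i}\otimes H_{(i)}\Big\|=C\sum_i|A_i|\,\|H_{(i)}\| .
\end{equation}
This identity is the reason for using $L_1$-norms on the cubes: it matches the norm of $L_1(X)$ exactly. In particular $H\mapsto1_A\otimes H$ is a bounded linear map on $\mathcal V$.

\begin{proposition}\label{prop:quotient}
Let $\mathcal R\subset\mathcal V$ be a closed subspace such that
\begin{itemize}
\item[\textup{(R1)}] $F^{[j]}-F\in\mathcal R$ for all $N\ge1$, $1\le j\le N$ and $F\in L_1(\Omega^{N-1};E)$;
\item[\textup{(R2)}] $1_A\otimes H\in\mathcal R$ for all $H\in\mathcal R$ and all Borel sets $A\subset\Omega$.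
\end{itemize}
Let $X=\mathcal V/\mathcal R$ with quotient map $Q$. Then $X$ is a separable $q$-Banach space, and there is a linear operator $P:L_1(X)\to X$ with $\|P\|\le C$ and $P(1\otimes x)=x$ for all $x\in X$. It satisfies $P(1_A\otimes QH)=Q(1_A\otimes H)$.
\end{proposition}

\begin{proof}
By (R2), the element $\beta(A,x)=Q(1_A\otimes H)$ does not depend on the choice of $H$ with $QH=x$. It is linear in $x$, finitely additive in $A$, and zero when $|A|=0$. Put $P(\sum_i1_{A_i}\otimes x_i)=\sum_i\beta(A_i,x_i)$. Splitting all sets $A_i$ into the atoms of the finite algebra they generate, and using additivity and then linearity, we see that the right side depends only on the simple function, up to null sets; so $P$ is well defined and linear on simple functions. Let the $A_i$ be disjoint, let $\eta>0$, and choose $H_{(i)}$ with $QH_{(i)}=x_i$ and $\|H_{(i)}\|\le(1+\eta)\|x_i\|$. By \eqref{eq:disjoint},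
\[
\Big\|P\Big(\sum_i1_{A_i}\otimes x_i\Big)\Big\|\le C\sum_i|A_i|\,\|H_{(i)}\|\le C(1+\eta)\Big\|\sum_i1_{A_i}\otimes x_i\Big\|_{L_1(X)} .
\]
Simple functions are dense in $L_1(X)$ and $X$ is complete, so $P$ extends to $L_1(X)$ with $\|P\|\le C$. For $F\in L_1(\Omega^N;E)$ we have $1_\Omega\otimes F=F^{[1]}$, so $P(1\otimes QF)=QF^{[1]}=QF$ by (R1). Since $QH=\sum_NQH_N$, linearity and continuity give $P(1\otimes x)=x$ for all $x$.
\end{proof}

The proof works for $C=1$ as well, and then Theorem~\ref{thm:C} shows that $X$ is a Banach space or zero. So the assumption $C>1$ must be used in the lower bounds for the quotient norm, and there it pays for the growth of the test functionals.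

It is convenient to generate $\mathcal R$ by scalar relations. The \emph{basic relations} are the elements
\begin{equation}\label{eq:basic}
\varphi^{[j]}\otimes u_i-\varphi\otimes u_i\qquad(N\ge1,\ 1\le j\le N,\ \varphi\in L_1(\Omega^{N-1}),\ i\in\mathcal I).
\end{equation}
For a set $W\subset E$, possibly empty, let $\mathcal R_0(W)$ be the algebraic linear span of the basic relations and of the elements $\varphi\otimes y$ with $y\in W$, $\varphi\in L_1(\Omega^N)$, $N\ge0$. Let $\mathcal R(W)$ be its closure in $\mathcal V$.

\begin{lemma}\label{lem:relations}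
The subspace $\mathcal R(W)$ satisfies \textup{(R1)} and \textup{(R2)}.
\end{lemma}

\begin{proof}
The map $F\mapsto F^{[j]}-F$ is bounded and linear from $L_1(\Omega^{N-1};E)$ to $\mathcal V$, and it sends the finite sums of functions $\varphi\otimes u_i$, which are dense by Lemma~\ref{lem:L1}, into $\mathcal R_0(W)$. This gives (R1). The operation $1_A\otimes\cdot$ shifts the variables by one place, so
\[
1_A\otimes\big(\varphi^{[j]}\otimes u_i-\varphi\otimes u_i\big)=(1_A\otimes\varphi)^{[j+1]}\otimes u_i-(1_A\otimes\varphi)\otimes u_i ,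
\]
and $1_A\otimes(\varphi\otimes y)=(1_A\otimes\varphi)\otimes y$. Thus this bounded map sends generators of $\mathcal R_0(W)$ to generators, and hence $\mathcal R(W)$ into itself.
\end{proof}

\section{Consistent families}\label{sec:families}

To bound $\|Qx\|$ from below we must show that every representative $H$ of $Qx$ is large, and for this we need functionals on $\mathcal V$ that vanish on the basic relations. Fix a coordinate $i$, write $H_N^i$ for the $i$-th coordinate function of $H_N$, and integrate $H_N^i$ against a bounded function $f_N$. The resulting functional kills $\varphi^{[j]}\otimes u_i-\varphi\otimes u_i$ when integrating out the $j$-th variable of $f_N$ gives $f_{N-1}$.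

\begin{definition}\label{def:consistent}
A sequence of bounded Borel functions $f_N:\Omega^N\to\mathbb R$, $N\ge0$, is a \emph{consistent family} if
\[
\int_\Omega f_N(s_1,\dots,s_N)\,ds_j=f_{N-1}(s_1,\dots,s_{j-1},s_{j+1},\dots,s_N)
\]
at every point, for all $N\ge1$ and $1\le j\le N$. A finite sequence $f_0,\dots,f_R$ is \emph{consistent up to $R$} if this holds for $N\le R$. A family is \emph{symmetric} if each $f_N$ is invariant under permutations of its variables.
\end{definition}

By Fubini's theorem, $\int\varphi^{[j]}f_N=\int\varphi f_{N-1}$ for $\varphi\in L_1(\Omega^{N-1})$. Hence, if $f=(f_N)$ is a consistent family with $|f_N|\le2C^N$ and $i\in\mathcal I$, then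
\begin{equation}\label{eq:Phi}
\Phi_{i,f}(H)=\sum_{N\ge0}\int_{\Omega^N}H_N^i\,f_N
\end{equation}
is a linear functional on $\mathcal V$ with $|\Phi_{i,f}(H)|\le2\|H\|$ that vanishes on all basic relations. If $f_0=1$, then $\Phi_{i,f}(y)=y^i$ for $y\in E$. The family $f_N\equiv1$ gives the $i$-th coordinate of the integral $\sum_N\int H_N$. The point is that the weights $C^N$ leave room for many other families.

In the two examples that follow, $\mathcal I=\mathbb N$, $\mathcal R=\mathcal R(\emptyset)$, $n\ge2$, $x_n=\frac1n\sum_{i\le n}u_i$, and $J_1,\dots,J_n$ is the partition of $\Omega$ into consecutive intervals of length $1/n$.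

\begin{example}[one variable]\label{ex:one}
The vector $x_n$ has norm $n^{1/q-1}$ in $E$. The function $F=\sum_{i\le n}1_{J_i}\otimes u_i$ on $\Omega$ has integral $x_n$ and norm only $C$ in $\mathcal V$, and $QF=P(\sum_i1_{J_i}\otimes Qu_i)$. If $P$ were integration, $F$ would be a cheap representative of $Qx_n$. It is not one when $\frac n{n-1}\le C$. Let $\varphi=\frac n{n-1}1_{\Omega\setminus J_1}$ and $f_N(s)=\varphi(s_1)\cdots\varphi(s_N)$. Since $\int\varphi=1$, this family is consistent, $f_0=1$, and $|f_N|\le C^N$. Now $\Phi_{1,f}(x_n)=\frac1n$, whereas $\Phi_{1,f}(F)=\int_{J_1}\varphi=0$.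
\end{example}

This is the main idea. A function with values of bounded $\ell_q$-norm can carry the $\ell_1$-mass of $x_n$ only by peaks: at each point a few coordinates are large. Then a typical coordinate is large only on a set of small measure, and a test family that vanishes on this set does not see the peaks. In several variables, product families no longer suffice.

\begin{example}[two variables]\label{ex:two}
Let $S=\bigcup_aJ_a\times J_a\subset\Omega^2$, so $|S|=1/n$. We look for a consistent family with $f_0=1$ and $f_2=0$ on $S$. A product family fails: if $\int\varphi=1$, then $\varphi\ne0$ on a subset $B$ of positive measure of some $J_a$, and $B\times B\subset S$. A nonnegative family fails too: every point of $\Omega^{n+1}$ has two coordinates in the same interval, so for $f_{n+1}\ge0$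
\[
1=\int f_{n+1}\le\sum_{i<j}\int1_S(s_i,s_j)f_{n+1}(s)\,ds=\binom{n+1}2\int_Sf_2=0 .
\]
A signed family exists. Put $f_2=\frac n{n-1}1_{\Omega^2\setminus S}$ and $d=f_2-1$. For each $s$ the section of $\Omega^2\setminus S$ has measure $1-\frac1n$, so $d$ has integral $0$ in each variable. Let $f_N(s)=1+\sum_{i<j\le N}d(s_i,s_j)$. Integrating out a variable removes exactly the terms that contain it, so the family is consistent, with $f_0=f_1=1$. Since $|d|\le1$, we have $|f_N|\le1+\binom N2$; when all coordinates lie in one interval, $f_N=1-\binom N2$.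
\end{example}

The example has two steps: condition Lebesgue measure on a symmetric good set in a fixed dimension, then extend to all dimensions by sums of functions that have mean zero in each variable. The second step works in general, by inclusion--exclusion. We allow weights $w_k$, which are needed in Section~\ref{sec:slow}.

\begin{lemma}[extension]\label{lem:extension}
Let $f_0'=1,f_1',\dots,f_R'$ be symmetric and consistent up to $R$, and let $w_0=1,w_1,\dots,w_R$ be real numbers. Put
\[
d_k(s)=\sum_{T\subset[k]}(-1)^{k-|T|}f'_{|T|}(s_T)\qquad(s\in\Omega^k,\ 0\le k\le R),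
\]
\begin{equation}\label{eq:ext}
f_N(s)=\sum_{U\subset[N],\ |U|\le R}w_{|U|}\,d_{|U|}(s_U)\qquad(s\in\Omega^N,\ N\ge0).
\end{equation}
Then $(f_N)$ is a symmetric consistent family with $f_0=1$. For $N\le R$,
\begin{equation}\label{eq:b}
f_N(s)=\sum_{T\subset[N]}b_{N,|T|}\,f'_{|T|}(s_T),\qquad b_{N,j}=\sum_{l=0}^{N-j}(-1)^l\binom{N-j}l w_{j+l}.
\end{equation}
If all $w_k$ equal $1$, then $f_N=f'_N$ for $N\le R$.
\end{lemma}

\begin{proof}
The functions $d_k$ are bounded, Borel and symmetric, hence so are the $f_N$, and $f_0=w_0d_0=1$. Let $1\le j\le k\le R$. In $d_k$, pair each $T\ni j$ with $T\setminus\{j\}$. The two terms have opposite signs, the second does not depend on $s_j$, and $\int f'_{|T|}(s_T)\,ds_j=f'_{|T|-1}(s_{T\setminus\{j\}})$; so $\int d_k\,ds_j=0$. Integrating \eqref{eq:ext} in $s_j$ therefore leaves the terms with $j\notin U$, whose sum is $f_{N-1}$ in the remaining variables. For $N\le R$ the restriction $|U|\le R$ is void. Inserting the definition of $d_{|U|}$, the coefficient of $f'_{|T|}(s_T)$ is $\sum_{T\subset U\subset[N]}(-1)^{|U|-|T|}w_{|U|}$,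 and there are $\binom{N-|T|}l$ sets $U$ with $|U|=|T|+l$; this is \eqref{eq:b}. If all $w_k=1$, then $b_{N,N}=1$ and $b_{N,j}=(1-1)^{N-j}=0$ for $j<N$.
\end{proof}

\begin{lemma}[avoiding small sets]\label{lem:avoid}
Let $M\ge1$ and let $S_N\subset\Omega^N$, $1\le N\le M$, be Borel sets with $\sum_{N=1}^MM^N|S_N|\le\frac12$. There is a consistent family with $f_0=1$ such that $f_N=0$ on $S_N$ and $0\le f_N\le2$ for $1\le N\le M$, and $|f_N|\le2\cdot3^N$ for all $N$.
\end{lemma}

\begin{proof}
Let $G\subset\Omega^M$ be the set of $s$ with $(s_{\iota(1)},\dots,s_{\iota(N)})\notin S_N$ for all $1\le N\le M$ and all injections $\iota:[N]\to[M]$. The set $G$ is symmetric. There are at most $M^N$ injections for each $N$, and each excludes a set of measure $|S_N|$, so $|G|\ge\frac12$. For $0\le N\le M$ let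
\[
f'_N(r)=|G|^{-1}\int_{\Omega^{M-N}}1_G(r,t)\,dt\qquad(r\in\Omega^N).
\]
Then $f'_0=1$ and $0\le f'_N\le2$. Each $f'_N$ is symmetric because $G$ is; so consistency need only be checked for the last variable, where it is Fubini's theorem. If $r\in S_N$, the injection $\iota(l)=l$ shows that $(r,t)\notin G$ for all $t$, so $f'_N(r)=0$. Apply Lemma~\ref{lem:extension} with $R=M$ and all $w_k=1$. Then $f_N=f'_N$ for $N\le M$. Each $d_k$ is a sum of $2^k$ terms bounded by $2$, so $|f_N|\le\sum_k\binom Nk2\cdot2^k=2\cdot3^N$.
\end{proof}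

\section{A counterexample with constant $4$}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $C=4$, $\mathcal I=\mathbb N$, $\mathcal R=\mathcal R(\emptyset)$, and let $X$, $Q$, $P$ be as in Proposition~\ref{prop:quotient}, which applies by Lemma~\ref{lem:relations}. It remains to show that $X$ is not locally convex. Let $x_n=\frac1n\sum_{i\le n}u_i$. Since $\|Qu_i\|\le1$, the vectors $Qx_n$ lie in $\operatorname{co}B_X$, and by Lemma~\ref{lem:lc} it suffices to show that $\sup_n\|Qx_n\|=\infty$.

Fix $M\ge1$, $\theta\in(0,1)$ and $n\ge8(M+1)M^M\theta^{-q}$. Let $H\in\mathcal V$ with $QH=Qx_n$, and put $a=\|H\|$ and $g_N=\|H_N\|_E$. The set where the $i$-th coordinate of $H_N$ peaks is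
\[
S_N^i=\{s\in\Omega^N:|H_N^i(s)|>\theta g_N(s)\}.
\]
We shall test $H$ in one coordinate $i$, and three quantities have to be under control for it: the size of the peak sets in dimensions $N\le M$, which must allow the use of Lemma~\ref{lem:avoid}; the mass off the peak sets; and the total mass, which controls the dimensions $N>M$. For $i\le n$ put
\[
\alpha_i=\sum_{N=0}^MM^N|S_N^i|,\qquad\beta_i=\sum_{N\ge0}4^N\int_{\Omega^N\setminus S_N^i}|H_N^i|,\qquad\gamma_i=\sum_{N\ge0}4^N\int_{\Omega^N}|H_N^i| .
\]
Lemma~\ref{lem:peaks}, applied to $H_N(s)$ at each point $s$ and integrated, gives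
\[
\sum_{i\le n}\alpha_i\le(M+1)M^M\theta^{-q},\qquad\sum_{i\le n}\beta_i\le\theta^{1-q}a,\qquad\sum_{i\le n}\gamma_i\le a .
\]
If nonnegative numbers have sum at most $b$, fewer than $n/4$ of them exceed $4b/n$. So fewer than $3n/4$ indices are bad for one of the three sequences, and there is $i\le n$ with
\[
\alpha_i\le\frac4n(M+1)M^M\theta^{-q}\le\frac12,\qquad\beta_i\le\frac4n\theta^{1-q}a,\qquad\gamma_i\le\frac4na .
\]
The set $S_0^i$ has measure $0$ or $1$, so $\alpha_i<1$ forces $S_0^i=\emptyset$. Let $f$ be the family that Lemma~\ref{lem:avoid} provides for the sets $S_N^i$, $1\le N\le M$, and let $\Phi=\Phi_{i,f}$. Since $|f_N|\le2\cdot3^N\le2C^N$, the functional $\Phi$ is bounded; it vanishes on the basic relations, hence on $\mathcal R$. As $H-x_n\in\mathcal R$, we get $\Phi(H)=\Phi(x_n)=\frac1n$. For $N\le M$ the function $f_N$ vanishes on $S_N^i$ and is bounded by $2$, so these dimensions contribute at most $2\beta_i$ to $\Phi(H)$. For $N>M$ we have $|f_N|\le2(\frac34)^{M+1}4^N$. Therefore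
\[
\frac1n\le2\beta_i+2\Big(\frac34\Big)^{M+1}\gamma_i\le\frac{8a}n\Big(\theta^{1-q}+\Big(\frac34\Big)^{M+1}\Big).
\]
Taking the infimum over $H$, we obtain $\|Qx_n\|\ge\frac18\big(\theta^{1-q}+(\frac34)^{M+1}\big)^{-1}$ for all $n\ge8(M+1)M^M\theta^{-q}$. The bound tends to infinity as $\theta\to0$ and $M\to\infty$, because $q<1$ and $C=4>3$.

The statement about $L_p(X)$ follows from $\|f\|_{L_1(X)}\le\|f\|_{L_p(X)}$.
\end{proof}

\section{A tree of averages and trivial dual}\label{sec:B}

The space of Section~\ref{sec:A} has many functionals, namely the $\Phi_{i,f}$. To destroy them we impose further relations, which make every vector an average of much shorter vectors. Let $n_1,n_2,\dots$ be positive integers and let $\mathcal T$ be the rooted tree in which every node of level $k$ has $n_{k+1}$ children. Write $o$ for the root, $|v|$ for the level of $v$, and $\nu_k=n_1\cdots n_k$ (with $\nu_0=1$) for the number of nodes of level $k$. Let $E=\ell_q(\mathcal T)$, $e_v=2^{-|v|}u_v$, and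
\[
W=\{y_v:v\in\mathcal T\},\qquad y_v=e_v-\frac1{n_{|v|+1}}\sum_{v'\text{ child of }v}e_{v'} .
\]
In $X=\mathcal V/\mathcal R(W)$ each $e_v$ is an average of vectors of norm at most $2^{-j}$, for every $j>|v|$, and this forces $X^*=\{0\}$. The difficulty is to show that $X\ne\{0\}$: no bounded functional can now vanish on $\mathcal R(W)$. The remedy is to test against the dense subspace $\mathcal R_0(W)$. An element of it involves only finitely many $y_v$, say with $|v|<L$, and for these there are annihilating functionals, which depend on $L$.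

To see them, ignore the cubes for a moment. Let $\xi$ be a node of level $L$ and $\xi_k$ its ancestor of level $k$, so $\xi_0=o$ and $\xi_L=\xi$. The functional $y\mapsto\sum_{k\le L}\nu_k2^ky^{\xi_k}$ on $E$ takes the value $\nu_k$ at $e_{\xi_k}$, so it kills $y_v$ for $|v|<L$ and takes the value $1$ at $e_o$. Its norm is huge, but we may choose $\xi$ after the vector $y$ to be tested. At level $k$ at most $\theta_k^{-q}$ of the $\nu_k$ coordinates of $y$ are peaks, so a random $\xi$ misses them if $\nu_k$ is large, and the other coordinates contribute at most $2^k\theta_k^{1-q}\|y\|$ on average.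

With the cubes, the coordinate $\xi_k$ may peak on sets $S_{N,k}\subset\Omega^N$, of measure about $\theta_k^{-q}/\nu_k$, and one consistent family $f$ has to serve all levels $k\le L$; level $k$ needs control in dimensions $N\le m_k$, with $m_k\to\infty$. Lemma~\ref{lem:avoid} is too weak in two ways. Its growth rate $3$ must be lowered to a rate $c<C$. And its hypothesis, with $M=m_L$, would require the sets of level $1$ to be small in terms of $m_L$, while their size is fixed and $L$ is arbitrary; for the set $S$ of Example~\ref{ex:two}, the good set $G\subset\Omega^M$ is empty once $M>n$. The following lemma repairs both defects. The family no longer vanishes on the sets but is small there, and the admissible measure $\delta_k$ does not depend on $L$.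

\begin{lemma}[many levels]\label{lem:multi}
Let $c>1$ and $c_k=1+(1-2^{-k})(c-1)$ for $k\ge0$. Let $\zeta_k\in(0,1]$, $k\geq1$, satisfy $\prod_k(1+2\zeta_k)\le2$, and let $m_1\le m_2\le\cdots$ be positive integers with $(c_{k-1}/c_k)^{m_k/2}\le\frac16$. There are numbers $\delta_k\in(0,1)$, $k\ge1$, with the following property. For every $L\ge1$ and all Borel sets $S_{N,k}\subset\Omega^N$ $(1\le k\le L$, $1\le N\le m_k)$ with $|S_{N,k}|\le\delta_k$, there is a consistent family with $f_0=1$, $|f_N|\le2c^N$ for all $N$, and $|f_N|\le2\sum_{i\ge k}\zeta_i$ on $S_{N,k}$ for all $1\le k\le L$ and $1\le N\le m_k$.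
\end{lemma}

The proof is given in Section~\ref{sec:slow}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Parameters.} Fix $c\in(1,C)$, let $c_k$ be as in Lemma~\ref{lem:multi}, and for $k\ge1$ put $\eta_k=2^{-3k-5}$ and $\zeta_k=\eta_k/4$. Then $2\sum_{i\ge k}\zeta_i=\frac47\eta_k\le\eta_k$ and $\prod_k(1+2\zeta_k)\le e^{\eta_1}\le2$. Since $q<1$ and $c<C$, there are $\theta_k\in(0,1)$ and positive integers $m_1\le m_2\le\cdots$ with
\begin{equation}\label{eq:params}
2\theta_k^{1-q}\le\eta_k,\qquad2(c/C)^{m_k}\le\eta_k,\qquad(c_{k-1}/c_k)^{m_k/2}\le\tfrac16 .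
\end{equation}
Let $\delta_k$ be as in Lemma~\ref{lem:multi}. The tree is chosen last: take $n_1,n_2,\dots$ successively so large that
\begin{equation}\label{eq:nk}
\frac{(m_k+1)\theta_k^{-q}}{\nu_k\delta_k}\le2^{-k-3}\qquad(k\ge1).
\end{equation}
Let $\mathcal R_0=\mathcal R_0(W)$ and $\mathcal R=\mathcal R(W)$, and let $X$, $Q$, $P$ be given by Lemma~\ref{lem:relations} and Proposition~\ref{prop:quotient}. Then $X$ is a separable $q$-Banach space, $\|P\|\le C$, $P(1\otimes x)=x$, and the statement about $L_p(X)$ follows as before.

\emph{The dual is trivial.} Let $\psi\in X^*$, $\varphi\in L_1(\Omega^N)$ and $v\in\mathcal T$. Since $\varphi\otimes y_{v''}\in\mathcal R$ for all nodes $v''$, induction on $j$ shows that $Q(\varphi\otimes e_v)$ is the average of the vectors $Q(\varphi\otimes e_{v'})$ over the descendants $v'$ of $v$ of level $j>|v|$. Hence $|\psi Q(\varphi\otimes e_v)|\le\|\psi\|\,C^N\|\varphi\|_{L_1}2^{-j}$ for all $j>|v|$, and $\psi Q(\varphi\otimes e_v)=0$. Such elements $\varphi\otimes e_v$ span a dense subspace of $\mathcal V$, so $\psi=0$.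

\emph{The space is nonzero.} We show that $\|Qe_o\|\ge\frac13$. Let $a>\|Qe_o\|$. Since $\mathcal R_0$ is dense in $\mathcal R$ and the $q$-norm is continuous, there is $\rho\in\mathcal R_0$ such that $H=e_o-\rho$ has $\|H\|<a$. Write $\rho$ as a finite linear combination of basic relations and elements $\varphi\otimes y_v$, and choose $L\ge1$ with $|v|<L$ for all the $y_v$ that occur. Let $g_N=\|H_N\|_E$, so that $\sum_NC^N\int g_N<a$.

Let $\xi$ be a uniformly distributed random node of level $L$. All nodes of level $k$ have the same number of descendants of level $L$, so $\xi_k$ is uniformly distributed among the $\nu_k$ nodes of level $k$. For $1\le k\le L$ and $N\ge0$ put $S_{N,k}=\{s\in\Omega^N:|H_N^{\xi_k}(s)|>\theta_kg_N(s)\}$ and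
\[
\alpha_k=\sum_{N=0}^{m_k}|S_{N,k}|,\qquad\beta_k=\nu_k2^k\sum_{N\ge0}C^N\int_{\Omega^N\setminus S_{N,k}}|H_N^{\xi_k}|,\qquad\gamma_k=\nu_k2^k\sum_{N\ge0}C^N\int_{\Omega^N}|H_N^{\xi_k}| .
\]
An expectation over $\xi_k$ is $\nu_k^{-1}$ times a sum over the nodes of level $k$, so Lemma~\ref{lem:peaks} gives
\[
\mathbb E\alpha_k\le\frac{(m_k+1)\theta_k^{-q}}{\nu_k},\qquad\mathbb E\beta_k\le2^k\theta_k^{1-q}a,\qquad\mathbb E\gamma_k\le2^ka .
\]
By Markov's inequality and \eqref{eq:nk}, each of the events $\alpha_k>\delta_k$, $\beta_k>2^{2k+3}\theta_k^{1-q}a$ and $\gamma_k>2^{2k+3}a$ has probability at most $2^{-k-3}$. Their total probability over $1\le k\le L$ is at most $\frac38<1$. Fix a node $\xi$ for which none of them occurs. Since $\alpha_k\le\delta_k<1$, we have $S_{0,k}=\emptyset$ and $|S_{N,k}|\le\delta_k$ for $1\le N\le m_k$. Lemma~\ref{lem:multi} provides a consistent family $f$ with $f_0=1$, $|f_N|\le2c^N\le2C^N$ for all $N$, and $|f_N|\le\eta_k$ on $S_{N,k}$ for $1\le N\le m_k$. Let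
\[
\Phi=\sum_{k=0}^L\nu_k2^k\,\Phi_{\xi_k,f},
\]
with $\Phi_{\xi_k,f}$ as in \eqref{eq:Phi}. It vanishes on the basic relations. For $\varphi\in L_1(\Omega^N)$ and $|v|=k\le L$, the value $\Phi(\varphi\otimes e_v)$ is $\nu_k\int\varphi f_N$ if $v=\xi_k$ and $0$ otherwise. Let $|v|=k<L$. If $v=\xi_k$, exactly one child of $v$ equals $\xi_{k+1}$, and $\Phi(\varphi\otimes y_v)=(\nu_k-\nu_{k+1}/n_{k+1})\int\varphi f_N=0$. If $v\ne\xi_k$, no child of $v$ equals $\xi_{k+1}$, and all terms vanish. Hence $\Phi(\rho)=0$ and $\Phi(H)=\Phi(e_o)=f_0=1$.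

It remains to bound $\Phi(H)$ from above. The term $k=0$ is at most $2\|H\|\le2a$. In the term of level $k\ge1$ we split the integrals into three parts. On $S_{N,k}$ with $N\le m_k$ (only $N\ge1$ occurs) we have $|f_N|\le\eta_k\le\eta_kC^N$. Off $S_{N,k}$ with $N\le m_k$ we have $|f_N|\le2C^N$. For $N>m_k$ we have $|f_N|\le2(c/C)^{m_k}C^N$. By \eqref{eq:params} the term of level $k$ is at most
\[
\eta_k\gamma_k+2\beta_k+2(c/C)^{m_k}\gamma_k\le2^{2k+3}a\big(\eta_k+2\theta_k^{1-q}+2(c/C)^{m_k}\big)\le3\cdot2^{2k+3}\eta_k\,a\le2^{-k}a .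
\]
Thus $1\le2a+\sum_{k\ge1}2^{-k}a=3a$. Since $a>\|Qe_o\|$ was arbitrary, $\|Qe_o\|\ge\frac13$.
\end{proof}

\section{Slowly growing consistent families}\label{sec:slow}

We prove Lemma~\ref{lem:multi} by treating the levels one after another. Step $k$ starts from the family built for the levels below $k$, conditions it on a good set in a large dimension $R$, and extends it again by Lemma~\ref{lem:extension}. Each step must raise the growth rate only from $c_{k-1}$ to $c_k$, and must barely change the absolute values in low dimensions, so that what was gained on the earlier sets survives. The growth rate is handled by the weights $w_j$, the low dimensions by a careful choice of the good set.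

\subsection{The weights $1/\Gamma(1+\varepsilon j)$}

With all $w_j=1$, formula \eqref{eq:ext} reproduces $f'_N$ for $N\le R$, but for $N>R$ the sum is truncated, the cancellation behind \eqref{eq:b} is lost, and only the termwise bound is left; this is the source of $3^N$ in Lemma~\ref{lem:avoid}. We want weights that are close to $1$ for $j\le m$, decay so fast that the termwise bound is good for $N>R$, and keep $\sum_j\binom Nj|b_{N,j}|$ almost bounded in between. For $w_j=\vartheta^j$ the binomial theorem gives $b_{N,j}=\vartheta^j(1-\vartheta)^{N-j}$ and $\sum_j\binom Nj|b_{N,j}|=(|\vartheta|+|1-\vartheta|)^N$, which equals $1$ for $\vartheta\in[0,1]$. But these weights, and their mixtures $w_j=\int\vartheta^j\,d\mu(\vartheta)$ by probability measures $\mu$ on $[0,1]$, satisfy $w_j\ge w_1^j$ by Jensen's inequality, so they decay slowly when $w_1$ is close to $1$. Complex mixtures, with $\vartheta$ in a thin sector around $[0,1]$, do better, and one of them is classical. Hankel's formula states that for all $y\in\mathbb C$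
\[
\frac1{\Gamma(y)}=\frac1{2\pi\mathrm i}\int_{\mathcal C}e^zz^{-y}\,dz,\qquad z^{-y}=e^{-y(\log|z|+\mathrm i\arg z)},
\]
where $\mathcal C$ runs from $-\infty$ to $-1$ along the lower side of the negative axis ($\arg z=-\pi$), once counterclockwise around the unit circle, and back to $-\infty$ along the upper side ($\arg z=\pi$).

\begin{lemma}\label{lem:weights}
For $\varepsilon>0$ let $w_j=1/\Gamma(1+\varepsilon j)$, $j\ge0$, and let $b_{N,j}$ be given by \eqref{eq:b}. Then $w_0=1$, $w_j>0$, and:
\begin{itemize}
\item[\textup{(a)}] $\sum_{j=0}^N\binom Nj|b_{N,j}|\le3(1+\pi\varepsilon)^N$ for all $N$;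
\item[\textup{(b)}] for fixed $m$, as $\varepsilon\to0$, $\max_{N\le m}|w_N-1|\to0$ and $\max_{N\le m}\sum_{j<N}\binom Nj|b_{N,j}|\to0$;
\item[\textup{(c)}] for fixed $\varepsilon>0$, $\beta>0$ and $\Lambda>1$, $\sum_{j=0}^N\binom Nj\beta^jw_j\le\frac12\Lambda^N$ for all sufficiently large $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) With $\vartheta=z^{-\varepsilon}$, Hankel's formula gives $w_j=\frac1{2\pi\mathrm i}\int_{\mathcal C}e^zz^{-1}\vartheta^j\,dz$. Hence $b_{N,j}=\frac1{2\pi\mathrm i}\int_{\mathcal C}e^zz^{-1}\vartheta^j(1-\vartheta)^{N-j}\,dz$ and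
\[
\sum_{j=0}^N\binom Nj|b_{N,j}|\le\frac1{2\pi}\int_{\mathcal C}\frac{|e^z|}{|z|}\big(|\vartheta|+|1-\vartheta|\big)^N|dz| .
\]
On $\mathcal C$ we have $\vartheta=re^{\mathrm i\phi}$ with $r=|z|^{-\varepsilon}\le1$ and $|\phi|\le\pi\varepsilon$. So $|1-\vartheta|\le1-r+r|1-e^{\mathrm i\phi}|\le1-r+r\pi\varepsilon$, and $|\vartheta|+|1-\vartheta|\le1+\pi\varepsilon$. The circle contributes at most $2\pi e$ to $\int_{\mathcal C}|e^z|\,|z|^{-1}|dz|$ and each ray at most $\int_1^\infty e^{-t}dt=e^{-1}$. Finally $\frac1{2\pi}(2\pi e+2e^{-1})<3$.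

(b) For each $j$, $w_j\to1/\Gamma(1)=1$; so $b_{N,j}\to(1-1)^{N-j}=0$ for $j<N$.

(c) For $y\ge0$ and $b>0$ we have $\Gamma(1+y)\ge\int_b^\infty t^ye^{-t}dt\ge b^ye^{-b}$. Choose $\omega>0$ with $1+\omega<\Lambda$ and let $b=(\beta/\omega)^{1/\varepsilon}$. Then $\beta^jw_j\le e^b\omega^j$, so the sum is at most $e^b(1+\omega)^N$, which is below $\frac12\Lambda^N$ for large $N$.
\end{proof}

\subsection{One step}

\begin{lemma}\label{lem:step}
Let $1\le\lambda<\Lambda$, $0<\zeta\le1$, and let $m\ge1$ be an integer with $(\lambda/\Lambda)^{m/2}\le\frac16$. There is $\delta\in(0,1)$, depending only on $\lambda,\Lambda,\zeta,m$, with the following property. Let $g$ be a symmetric consistent family with $g_0=1$ and $|g_N|\le A\lambda^N$ for all $N$, where $1\le A\le2$, and let $S_N\subset\Omega^N$, $1\le N\le m$, be Borel sets with $|S_N|\le\delta$. Then there is a symmetric consistent family $f$ with $f_0=1$ such that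
\begin{itemize}
\item[\textup{(i)}] $|f_N|\le\zeta$ on $S_N$ for $1\le N\le m$;
\item[\textup{(ii)}] $|f_N|\le(1+\zeta)|g_N|+\zeta$ for $N\le m$;
\item[\textup{(iii)}] $|f_N|\le(1+2\zeta)A\Lambda^N$ for all $N$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Constants.} By Lemma~\ref{lem:weights}(b), choose $\varepsilon>0$ with $1+\pi\varepsilon\le(\Lambda/\lambda)^{1/2}$ and, for all $N\le m$,
\begin{equation}\label{eq:eps}
|w_N-1|\le\frac\zeta4,\qquad4\lambda^m\sum_{j<N}\binom Nj|b_{N,j}|\le\frac\zeta4 .
\end{equation}
By Lemma~\ref{lem:weights}(c), choose $R\ge m$ with $2\sum_{j\le N}\binom Nj(2\lambda)^jw_j\le\Lambda^N$ for all $N>R$. Choose $\tau\in(0,1)$ with $\sigma:=2\lambda^R2^R\tau\le\zeta/8$, and let $\delta=\tau^{R+1}/(mR^m)$.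

\emph{The good set.} Let $B\subset\Omega^R$ be the set of $s$ such that $(s_{\iota(1)},\dots,s_{\iota(N)})\in S_N$ for some $1\le N\le m$ and some injection $\iota:[N]\to[R]$. It is symmetric, and $|B|\le mR^m\delta=\tau^{R+1}$. For $r\in\Omega^N$, $0\le N\le R$, let $B_r=\{t\in\Omega^{R-N}:(r,t)\in B\}$.

In Lemma~\ref{lem:avoid} we removed $B$ and nothing else. That would not do here: $g_R$ has no sign and may be as large as $2\lambda^R$, so at a point $r$ whose section $B_r$ has measure $\frac12$, say, the integral of $g_R(r,\cdot)$ over the complement of $B_r$ has no reason to be comparable with $g_N(r)$. We therefore remove more, until every section of the removed set is either everything or tiny. Put $\tau_N=\tau^{R+1-N}$ for $0\le N\le R$, let $D_N=\{r\in\Omega^N:|B_r|>\tau_N\}$ for $1\le N\le R$, and let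
\[
G=\{s\in\Omega^R:s_T\notin D_{|T|}\text{ for all nonempty }T\subset[R]\}.
\]
The sets $D_N$ are Borel by Fubini's theorem and symmetric because $B$ is, so $G$ is Borel and symmetric. We claim that for every $r\in\Omega^N$, $0\le N\le R$, one of the following holds:
\begin{itemize}
\item[(1)] $r_I\in D_{|I|}$ for some nonempty $I\subset[N]$, and then $(r,t)\notin G$ for all $t$;
\item[(2)] $|\{t\in\Omega^{R-N}:(r,t)\notin G\}|\le2^R\tau$, and this is the case for $N=0$.
\end{itemize}
The implication in (1) is the definition of $G$ with $T=I$. Suppose that no such $I$ exists, as for $N=0$. Then $|B_{r_I}|\le\tau_{|I|}$ for all $I\subset[N]$; for $I=\emptyset$ this is the bound $|B|\le\tau^{R+1}=\tau_0$. If $(r,t)\notin G$, then $(r_I,t_J)\in D_{|I|+|J|}$ for some $I\subset[N]$ and some nonempty $J\subset[R-N]$. For fixed $I$ and $J$, Markov's inequality and Fubini's theorem give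
\[
|\{t_J:(r_I,t_J)\in D_{|I|+|J|}\}|\le\frac1{\tau_{|I|+|J|}}\int|B_{(r_I,t_J)}|\,dt_J=\frac{|B_{r_I}|}{\tau_{|I|+|J|}}\le\frac{\tau_{|I|}}{\tau_{|I|+|J|}}=\tau^{|J|}\le\tau .
\]
There are at most $2^N2^{R-N}=2^R$ pairs $(I,J)$, which proves (2). The thresholds $\tau_N$ increase with $N$ precisely in order to make the last ratio small.

\emph{Conditioning.} For $0\le N\le R$ and $r\in\Omega^N$ let $\tilde g_N(r)=\int_{\Omega^{R-N}}g_R(r,t)1_G(r,t)\,dt$, and let $Z=\tilde g_0$. By consistency $\int g_R(r,t)\,dt=g_N(r)$, and $|g_R|\le2\lambda^R$. So $\tilde g_N(r)=0$ in case (1), and $|\tilde g_N(r)-g_N(r)|\le2\lambda^R2^R\tau=\sigma$ in case (2). For $N=0$ we get $|Z-1|\le\sigma\le\frac18$. Put $f'_N=\tilde g_N/Z$. Since $g_R1_G$ is bounded, Borel and symmetric, the functions $f'_N$ are symmetric and consistent up to $R$, as in the proof of Lemma~\ref{lem:avoid}, and $f'_0=1$. In both cases, since $A\lambda^N\ge1$,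
\begin{equation}\label{eq:fprime}
|f'_N|\le\frac{|g_N|+\sigma}{1-\sigma}\le\frac{9/8}{7/8}A\lambda^N\le2A\lambda^N .
\end{equation}
If $r\in S_N$ with $1\le N\le m$, then $B_r=\Omega^{R-N}$ has measure $1>\tau_N$, so $r\in D_N$, case (1) holds with $I=[N]$, and $f'_N(r)=0$. Let $f$ be the family \eqref{eq:ext} built from $f'_0,\dots,f'_R$ with the weights $w_j=1/\Gamma(1+\varepsilon j)$. It is symmetric and consistent, and $f_0=1$.

\emph{Dimensions $N\le m$.} Here $b_{N,N}=w_N$, and \eqref{eq:b}, \eqref{eq:fprime}, \eqref{eq:eps} and $A\le2$ give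
\[
|f_N-w_Nf'_N|\le2A\lambda^N\sum_{j<N}\binom Nj|b_{N,j}|\le\frac\zeta4 .
\]
On $S_N$ we have $f'_N=0$, which gives (i). From $\sigma\le\zeta/8$ and $\zeta\le1$ we get $(1-\sigma)^{-1}\le1+\frac\zeta{8-\zeta}\le1+\frac\zeta7$, and $(1+\frac\zeta4)(1+\frac\zeta7)\le1+\zeta$. Therefore
\[
|f_N|\le\Big(1+\frac\zeta4\Big)\frac{|g_N|+\sigma}{1-\sigma}+\frac\zeta4\le(1+\zeta)|g_N|+2\sigma+\frac\zeta4\le(1+\zeta)|g_N|+\zeta ,
\]
which is (ii). Since $\zeta\le\zeta A\lambda^N$, (ii) implies $|f_N|\le(1+2\zeta)A\lambda^N$, and (iii) holds for $N\le m$.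

\emph{Dimensions $m<N\le R$.} By \eqref{eq:b}, \eqref{eq:fprime}, Lemma~\ref{lem:weights}(a) and the hypothesis on $m$,
\[
|f_N|\le6A\big((1+\pi\varepsilon)\lambda\big)^N\le6A(\lambda\Lambda)^{N/2}=6A(\lambda/\Lambda)^{N/2}\Lambda^N\le A\Lambda^N .
\]

\emph{Dimensions $N>R$.} By \eqref{eq:fprime}, $|d_j|\le\sum_l\binom jl2A\lambda^l=2A(1+\lambda)^j\le2A(2\lambda)^j$ for $j\le R$. So \eqref{eq:ext} and the choice of $R$ give $|f_N|\le2A\sum_{j\le N}\binom Nj(2\lambda)^jw_j\le A\Lambda^N$.
\end{proof}

\subsection{Iteration}

\begin{proof}[Proof of Lemma~\ref{lem:multi}]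
We have $1=c_0<c_1<\cdots<c$. Let $\delta_k$ be the number given by Lemma~\ref{lem:step} for $\lambda=c_{k-1}$, $\Lambda=c_k$, $\zeta=\zeta_k$, $m=m_k$; it depends neither on $L$ nor on the sets. Put $A_k=\prod_{i\le k}(1+2\zeta_i)\in[1,2]$, with $A_0=1$. Start from $f^{(0)}_N\equiv1$. For $k=1,\dots,L$, apply Lemma~\ref{lem:step} to $g=f^{(k-1)}$, $A=A_{k-1}$ and the sets $S_{N,k}$, $1\le N\le m_k$, and call the result $f^{(k)}$. By (iii), $|f^{(k)}_N|\le A_kc_k^N$ for all $N$, so the next step is admissible. Let $f=f^{(L)}$; then $f_0=1$ and $|f_N|\le2c^N$.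

Fix $k\le L$ and $1\le N\le m_k$. On $S_{N,k}$, property (i) of step $k$ gives $|f_N^{(k)}|\le\zeta_k$. For $k<i\le L$ we have $N\le m_k\le m_i$; this is where the monotonicity of $(m_i)$ is used. So property (ii) of step $i$ gives $|f_N^{(i)}|\le(1+\zeta_i)|f_N^{(i-1)}|+\zeta_i$. By induction on $i$, on $S_{N,k}$,
\[
|f_N|\le\sum_{i=k}^L\zeta_i\prod_{l=i+1}^L(1+\zeta_l)\le2\sum_{i\ge k}\zeta_i .
\]
This completes the proof of Lemma~\ref{lem:multi}, and with it the proof of Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{1}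

\bibitem{source}
\emph{Isomorphisms between $L_p$-function spaces when $p<1$},
\texttt{http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf}.

\end{thebibliography}
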